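# Galois orders and the orthogonal Gelfand–Tsetlin chain: $\mathfrak{so}_3$ and beyond

## 1. A guess carried over from $\mathfrak{gl}_n$

Everything is over $\mathbb C$. The chain $\mathfrak{gl}_1\subset\mathfrak{gl}_2\subset\dots\subset\mathfrak{gl}_n$ of upper-left corners gives a large commutative subalgebra of $U(\mathfrak{gl}_n)$, generated by the centers of all the $U(\mathfrak{gl}_k)$. Futorny and Ovsienko proved that $U(\mathfrak{gl}_n)$, together with this subalgebra, is a *Galois order*: it sits in a controlled way inside a ring of shift operators with rational coefficients, as the invariants under a finite group. The orthogonal Lie algebras form a chain of the same kind. So one asks: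

*For every $n\ge 3$, is $U(\mathfrak{so}_n)$ realizable as a Galois order over its Gelfand–Tsetlin subalgebra?*

The answer that one first guesses is yes. The centers are polynomial rings, restriction from $\mathfrak{so}_{k+1}$ to $\mathfrak{so}_k$ is multiplicity free, and there are explicit shift formulas, just as for $\mathfrak{gl}_n$. We shall test the guess on $n=3$, where it is correct, and then on $n=4$, where it fails; the failure persists for all $n\ge4$. First the precise definitions.

**Definition (Gelfand–Tsetlin subalgebra).** For $k\ge2$ let $\mathfrak{so}_k=\{X\in M_k(\mathbb C):X^T=-X\}$, embedded in $\mathfrak{so}_{k+1}$ by $X\mapsto\begin{pmatrix}X&0\\0&0\end{pmatrix}$. Write $Z_k=Z(U(\mathfrak{so}_k))$ for the center. The Gelfand–Tsetlin subalgebra of $U(\mathfrak{so}_n)$ is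
$$\Gamma=\mathbb C\Big\langle\bigcup_{k=2}^nZ_k\Big\rangle\subset U(\mathfrak{so}_n).$$
It is commutative: for $k<l$ the elements of $Z_k\subset U(\mathfrak{so}_l)$ commute with the center $Z_l$.

For example, $\mathfrak{so}_2$ is one-dimensional, so $Z_2=\mathbb C[m]$ for any basis vector $m$ of $\mathfrak{so}_2$. Also $Z_3=\mathbb C[c]$ with $c$ the Casimir element of $\mathfrak{so}_3\cong\mathfrak{sl}_2$. So for $n=3$, $\Gamma=\mathbb C[m,c]$.

**Definition (skew monoid ring, invariants).** Let $L$ be a field and $\mathcal M\subset\operatorname{Aut}_{\mathbb C}(L)$ a submonoid. The ring $L*\mathcal M$ is the left $L$-vector space with basis $\mathcal M$ and product $(\ell\theta)(\ell'\theta')=\ell\,\theta(\ell')\,\theta\theta'$. If a group $G$ of automorphisms of $L$ normalizes $\mathcal M$, then $G$ acts on $L*\mathcal M$ by $g\cdot(\ell\theta)=g(\ell)\,g\theta g^{-1}$, and $(L*\mathcal M)^G$ denotes the invariants.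

The following example is the one that matters below. Let $L=\mathbb C(x)$, $s(x)=-x$, $\delta(x)=x+1$, $G=\{1,s\}$, $\mathcal M=\langle\delta\rangle\cong\mathbb Z$. Then $s\delta s(x)=s(\delta(-x))=s(-x-1)=x-1$, so $s\delta s=\delta^{-1}$, and $s\cdot(\ell\delta)=s(\ell)\delta^{-1}$. An invariant supported on $\delta,\delta^{-1}$ is $\ell\delta+s(\ell)\delta^{-1}$: *the coefficient of $\delta$ determines the coefficient of $\delta^{-1}$.*

**Definition (Galois ring, Galois order).** Let $\Gamma'$ be an integrally closed noetherian domain with fraction field $K$, let $L\supset K$ be a finite Galois extension with group $G$, and let $\mathcal M\subset\operatorname{Aut}_{\mathbb C}(L)$ be a submonoid that is stable under conjugation by $G$ and *separating*: if $\theta_1,\theta_2\in\mathcal M$ and $\theta_1|_K=\theta_2|_K$, then $\theta_1=\theta_2$. Note $\Gamma'\subset K=L^G\subset(L*\mathcal M)^G$. A $\Gamma'$-subring $U\subset(L*\mathcal M)^G$ generated over $\Gamma'$ by finitely many elements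 is a *Galois ring* over $\Gamma'$ if $KU=UK=(L*\mathcal M)^G$. It is a *Galois order* if, moreover, for every finite-dimensional left (respectively right) $K$-subspace $W\subset(L*\mathcal M)^G$, the intersection $W\cap U$ is a finitely generated left (respectively right) $\Gamma'$-module.

A Galois ring need not be a Galois order. Take $\Gamma'=\mathbb C[y]$, $L=K=\mathbb C(y)$, $G=1$, $\mathcal M=\{1\}$, $U=\mathbb C[y,y^{-1}]$. Then $KU=UK=K$, but for $W=K$ we get $W\cap U=\mathbb C[y,y^{-1}]$, which is not finitely generated over $\mathbb C[y]$. As for "separating": in the example with $\mathbb C(x)$ above, a monoid containing both $1$ and $s$ is not separating, since $s$ is the identity on $K=\mathbb C(x^2)$.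

**Definition (realizable).** An algebra $\mathcal U$ with a commutative subalgebra $\Gamma$ is *realizable as a Galois order over $\Gamma$* if there are data $(\Gamma',L,G,\mathcal M)$ as above and an injective algebra homomorphism $\varphi:\mathcal U\hookrightarrow(L*\mathcal M)^G$ that restricts to an isomorphism of $\Gamma$ onto $\Gamma'$ and whose image is a Galois order over $\Gamma'$.

## 2. The case $\mathfrak{so}_3$, where the guess holds

Let $X_{ij}=E_{ij}-E_{ji}$. Multiplying matrix units gives $[X_{ij},X_{jk}]=X_{ik}$ for distinct $i,j,k$, and $X_{ij},X_{kl}$ commute for disjoint index sets. With $i=\sqrt{-1}$ as a coefficient, put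
$$J_1=iX_{32},\qquad J_2=iX_{13},\qquad J_3=iX_{21}.$$
Then $[J_1,J_2]=-[X_{32},X_{13}]=[X_{13},X_{32}]=X_{12}=iJ_3$, and cyclically. Let $J_\pm=J_1\pm iJ_2$, $m=J_3$, $c=J_1^2+J_2^2+J_3^2$. So
$$[J_3,J_\pm]=\pm J_\pm,\qquad[J_+,J_-]=2J_3,\qquad c=J_-J_++J_3^2+J_3 .$$
The last formula holds since $J_-J_+=J_1^2+J_2^2+i[J_1,J_2]=J_1^2+J_2^2-J_3$.

**Theorem B.** $U(\mathfrak{so}_3)$ is realizable as a Galois order over $\Gamma$.

**Step 1: the homomorphism.** Take $L=K=\mathbb C(m,c)$, $G=1$, and $\mathcal M=\langle\varepsilon\rangle\cong\mathbb Z$ with $\varepsilon(m)=m-1$, $\varepsilon(c)=c$; it is separating because $K=L$. Put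
$$J_3\mapsto m,\qquad J_+\mapsto\varepsilon,\qquad J_-\mapsto g\,\varepsilon^{-1},\qquad g=c-m^2-m.$$
We check the relations. Since $\varepsilon m=(m-1)\varepsilon$ and $\varepsilon^{-1}m=(m+1)\varepsilon^{-1}$, we have $[m,\varepsilon]=\varepsilon$ and $[m,g\varepsilon^{-1}]=-g\varepsilon^{-1}$. Next, $J_-J_+\mapsto g$, and $J_+J_-\mapsto\varepsilon(g)=c-(m-1)^2-(m-1)=c-m^2+m$, so $[J_+,J_-]\mapsto2m$. Hence we have a homomorphism $\varphi$, and the Casimir goes to $g+m^2+m=c$. Since $m,c\in K$ are algebraically independent, $\varphi$ maps $\Gamma$ isomorphically onto $\Gamma'=\mathbb C[m,c]$, an integrally closed noetherian domain.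

**Step 2: injectivity.** We claim that $U(\mathfrak{so}_3)=\sum_{k\ge0}\Gamma J_+^k+\sum_{k>0}\Gamma J_-^k$. By PBW the associated graded ring is $\mathbb C[J_-,J_3,J_+]$, and there the symbol of $c$ is $J_-J_++J_3^2$. So the symbol $J_3^pJ_-^rJ_+^q$ with $q\ge r$ is the symbol of $m^p(c-m^2)^rJ_+^{q-r}$, an element of the right-hand side, and similarly with $J_-^{r-q}$ for $q<r$. Subtracting and inducting on the degree proves the claim. Now
$$\varphi\Big(\sum_{k\ge0}\gamma_kJ_+^k+\sum_{k>0}\gamma_{-k}J_-^k\Big)=\sum_{k\in\mathbb Z}\gamma_kg_k\varepsilon^k,$$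
where $g_k=1$ for $k\ge0$ and $g_{-k}=g\,\varepsilon^{-1}(g)\cdots\varepsilon^{-(k-1)}(g)\ne0$ for $k>0$. If this vanishes, all $\gamma_k$ vanish. So $\varphi$ is injective with image $U=\bigoplus_k\Gamma g_k\varepsilon^k$.

**Step 3: Galois ring and Galois order.** $U$ is generated over $\Gamma$ by the images of $J_\pm$. Since $g_k\in K^\times$, $KU=UK=\bigoplus_kK\varepsilon^k=L*\mathcal M$. A finite-dimensional left or right $K$-subspace $W$ lies in some $\bigoplus_{|k|\le r}K\varepsilon^k$, so $W\cap U\subset\bigoplus_{|k|\le r}\Gamma g_k\varepsilon^k$. As $\varepsilon(\Gamma)=\Gamma$, we have $\Gamma g_k\varepsilon^k=g_k\varepsilon^k\Gamma$, so this module is generated, on the left and on the right, by the finitely many $g_k\varepsilon^k$. As $\Gamma$ is noetherian, $W\cap U$ is finitely generated. $\square$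

Note what made this easy. The relations prescribe only the *product* $J_-J_+\mapsto g$, and we were free to put all of $g$ into the coefficient of $\varepsilon^{-1}$ and nothing into that of $\varepsilon$. For $n=4$ exactly this freedom disappears.

## 3. A realization makes $\operatorname{Frac}\Gamma$ a module

To refute realizability we use a consequence that no longer mentions the unknown data.

**Lemma 1.** Let $L$ be a field, $G$ a finite group of automorphisms of $L$, $\mathcal M\subset\operatorname{Aut}_{\mathbb C}(L)$ a submonoid stable under conjugation by $G$, and $K=L^G$. Then $(L*\mathcal M)^G$ acts on $K$ by $(\ell\theta)\cdot f=\ell\,\theta(f)$, and $K\subset(L*\mathcal M)^G$ acts by multiplication. Consequently, if $(\Gamma',L,G,\mathcal M)$ are data as in Section 1 and $\varphi:\mathcal U\to(L*\mathcal M)^G$ is an algebra homomorphism, injective or not, restricting to an isomorphism $\Gamma\to\Gamma'$, then $\mathcal U$ has a module structure on $\operatorname{Frac}\Gamma$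 in which $\Gamma$ acts by multiplication.

*Proof.* The formula makes $L$ a module over $L*\mathcal M$. Let $y=\sum\ell_\theta\theta$ be $G$-invariant and $f\in K$. For $g\in G$,
$$g(y\cdot f)=\sum g(\ell_\theta)\,(g\theta g^{-1})(gf)=(g\cdot y)\cdot f=y\cdot f,$$
using $gf=f$. So $y\cdot f\in L^G=K$. For the last claim, extend $\varphi|_\Gamma$ to an isomorphism $\bar\varphi:\operatorname{Frac}\Gamma\to\operatorname{Frac}\Gamma'=K$, and let $y\in\mathcal U$ act on $f$ by $\bar\varphi^{-1}(\varphi(y)\cdot\bar\varphi(f))$. $\square$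

The main result says that already this module cannot exist.

**Theorem A.** Let $n\ge4$. There is no left $U(\mathfrak{so}_n)$-module structure on $\operatorname{Frac}\Gamma$ in which $\Gamma$ acts by multiplication. Consequently, for no data $(\Gamma',L,G,\mathcal M)$ is there an algebra homomorphism (injective or not) $\varphi:U(\mathfrak{so}_n)\to(L*\mathcal M)^G$ restricting to an isomorphism $\Gamma\to\Gamma'$. So $U(\mathfrak{so}_n)$ is not realizable even as a Galois ring.

With Theorem B: for $n\ge3$, $U(\mathfrak{so}_n)$ is realizable as a Galois order over $\Gamma$ if and only if $n=3$. So the statement "for every $n\ge3$" is false, already at $n=4$. Sections 4–9 prove Theorem A. Sections 10 and 11 show that for $n=4$ the obstruction is exactly a missing square root of a central element, and that adjoining one such root repairs the guess.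

## 4. Three relations in $U(\mathfrak{so}_4)$

The purpose of this section is to write down what an operator representing one element $N\in\mathfrak{so}_4\setminus\mathfrak{so}_3$ has to satisfy, in terms of $\Gamma$ only. Keep $J_1,J_2,J_3$ and put $N_j=iX_{j4}$ for $j=1,2,3$. The rule $[X_{ij},X_{jk}]=X_{ik}$ gives
$$[J_i,J_j]=i\epsilon_{ijk}J_k,\qquad[J_i,N_j]=i\epsilon_{ijk}N_k,\qquad[N_i,N_j]=i\epsilon_{ijk}J_k;$$
for instance $[J_1,N_2]=-[X_{32},X_{24}]=-X_{34}=iN_3$ and $[N_1,N_2]=-[X_{14},X_{24}]=[X_{14},X_{42}]=X_{12}=iJ_3$. Therefore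
$$A_j=\tfrac12(J_j+N_j),\qquad B_j=\tfrac12(J_j-N_j)$$
satisfy $[A_1,A_2]=iA_3$ and cyclically, the same for $B$, and $[A_i,B_j]=0$. This is $\mathfrak{so}_4\cong\mathfrak{sl}_2\oplus\mathfrak{sl}_2$. Put $A_\pm=A_1\pm iA_2$, $B_\pm=B_1\pm iB_2$, $a=\sum A_j^2$, $b=\sum B_j^2$, and
$$m=J_3,\quad N=N_3,\quad c=\sum J_j^2,\quad\pi=a-b,\quad\sigma=2(a+b)+1.$$
Then $Z_2=\mathbb C[m]$, $Z_3=\mathbb C[c]$, $Z_4=\mathbb C[a,b]$. Since $[J_j,N_j]=0$, we have $A_j^2-B_j^2=J_jN_j$ and $A_j^2+B_j^2=\frac12(J_j^2+N_j^2)$, so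
$$\pi=\sum J_jN_j,\qquad\sigma-1=\sum(J_j^2+N_j^2),\qquad\sigma+2\pi=4a+1,\qquad\sigma-2\pi=4b+1.$$

Let $W=A_+B_-$, $W^*=A_-B_+$, $S_0=W+W^*$, $D=[N,c]$. From $m=A_3+B_3$, $N=A_3-B_3$, $[A_3,A_\pm]=\pm A_\pm$ and $[B_3,B_\pm]=\pm B_\pm$ we get
$$[m,W]=[m,W^*]=[m,N]=0,\qquad[N,W]=2W,\qquad[N,W^*]=-2W^*.$$
Next, $c=\sum(A_j+B_j)^2=a+b+2\sum A_jB_j$, and $2(A_1B_1+A_2B_2)=A_+B_-+A_-B_+=S_0$. So
$$c=S_0+w,\qquad w=a+b+2A_3B_3=a+b+\tfrac12(m^2-N^2).$$
As $w$ commutes with $N$, we get $D=[N,S_0]=2(W-W^*)$. Finally, $A_\pm A_\mp=A_1^2+A_2^2\mp i[A_1,A_2]=A_1^2+A_2^2\pm A_3$. With $\alpha_0=a-A_3^2$ and $\beta_0=b-B_3^2$ this reads $A_\pm A_\mp=\alpha_0\pm A_3$, and likewise $B_\pm B_\mp=\beta_0\pm B_3$. So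
$$WW^*=(\alpha_0+A_3)(\beta_0-B_3),\qquad W^*W=(\alpha_0-A_3)(\beta_0+B_3).$$

**(R1)** $\ [c,[c,N]]=2(cN+Nc)-4m\pi.$

*Proof.* We have $[c,[c,N]]=-[c,D]=-2[c,W-W^*]$. Here $[S_0,W-W^*]=2[W^*,W]$. Also $[w,W]=-\frac12[N^2,W]=-(NW+WN)$ and $[w,W^*]=NW^*+W^*N$, so $[w,W-W^*]=-(NS_0+S_0N)$. Thus, substituting $S_0=c-w$,
$$[c,[c,N]]=4[W,W^*]+2(NS_0+S_0N)=4[W,W^*]+2(Nc+cN)-4Nw.$$
The factors $\alpha_0,\beta_0,A_3,B_3$ commute, so
$$[W,W^*]=2A_3\beta_0-2B_3\alpha_0=2(A_3b-B_3a)+2A_3B_3(A_3-B_3).$$
Since $2A_3=m+N$ and $2B_3=m-N$, this is $-m\pi+N(a+b)+\frac12(m^2-N^2)N=-m\pi+Nw$. So $4[W,W^*]-4Nw=-4m\pi$. $\square$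

**(R2)** $\ [N,[N,c]]=4c+2N^2-2m^2-2(\sigma-1).$

*Proof.* $[N,D]=2[N,W-W^*]=4S_0=4(c-w)$, and $4w=2(\sigma-1)+2m^2-2N^2$. $\square$

**(R3)** $\ c^2-(\sigma-1+m^2)c+\frac12(cN^2+N^2c)-\frac14D^2=-\pi^2-m^2\sigma+2m\pi N+N^2.$

*Proof.* From $W=\frac12(S_0+\frac12D)$ and $W^*=\frac12(S_0-\frac12D)$ we get $WW^*+W^*W=\frac12(S_0^2-\frac14D^2)$. On the other hand $WW^*+W^*W=2\alpha_0\beta_0-2A_3B_3$. So
$$S_0^2-\tfrac14D^2=4\alpha_0\beta_0-4A_3B_3=4\alpha_0\beta_0-(m^2-N^2).$$
Put $e=a+b+\frac12m^2$, so $2e=\sigma-1+m^2$ and $S_0=c-e+\frac12N^2$. Since $e$ commutes with $c$ and $N$,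
$$S_0^2=c^2-2ec+e^2+\tfrac12(cN^2+N^2c)-eN^2+\tfrac14N^4.$$
Also
$$4\alpha_0\beta_0=\tfrac14\big(4a-(m+N)^2\big)\big(4b-(m-N)^2\big)=4ab-(a+b)(m^2+N^2)+2m\pi N+\tfrac14(m^2-N^2)^2.$$
Move everything except the left side of (R3) to the right. The $N^4$ terms cancel. The coefficient of $N^2$ is $-(a+b)-\frac12m^2+1+e=1$. The constant term is
$$4ab-(a+b)m^2+\tfrac14m^4-m^2-e^2=4ab-(a+b)^2-2(a+b)m^2-m^2=-\pi^2-m^2\sigma.\qquad\square$$

## 5. (R1) as a second-order recursion: the shape of $N$

For this and the next two sections, fix the following setting. $F\supseteq\mathbb C$ is a field, $m,a,b\in F$ are algebraically independent over $\mathbb C$, $\pi=a-b$, $\sigma=2(a+b)+1$, and $K=F(c)$ with $c$ transcendental over $F$. We are given an $F$-linear operator $N:K\to K$ that satisfies (R1)–(R3), where $m,a,b,c$ act by multiplication and $D=[N,c]$. We ask what this says about $F$.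

Relation (R1) expresses $N(c^2f)$ through $N(cf)$ and $N(f)$. Up to an inhomogeneous term, its characteristic polynomial is $X^2-(2c+2)X+(c^2-2c)$, of discriminant $16(c+\frac14)$. So one adjoins a square root: let
$$E=F(x),\qquad x^2=c+\tfrac14,\qquad s(x)=-x,\qquad\delta(x)=x+1\qquad(s,\delta\in\operatorname{Aut}_F(E)).$$
$E$ is a rational function field, quadratic over $K=E^s$, and $s\delta s=\delta^{-1}$. Put $c_\pm=\delta^{\pm1}(c)=(x\pm1)^2-\frac14=c+1\pm2x$. Then $c_++c_-=2c+2$ and $c_+c_-=(c+1)^2-4x^2=c^2-2c$: the roots are the two *shifts* of $c$.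

**Lemma 2.** There is $u\in E$ such that, on $K$,
$$N=u\,\delta+u'\,\delta^{-1}+C,\qquad u'=s(u),\qquad C=\frac{m\pi}{c}.\tag{1}$$

*Proof.* **Step 1: remove the inhomogeneous term.** Let $N'=N-C$. Multiplication operators commute, so $[c,[c,N']]=[c,[c,N]]$, and $2(cC+Cc)=4m\pi$. So (R1) becomes $[c,[c,N']]=2(cN'+N'c)$, that is, for all $f\in K$,
$$N'(c^2f)=(2c+2)N'(cf)-(c^2-2c)N'(f).\tag{2}$$

**Step 2: split into two first-order pieces.** For $f\in K$ let $u_f,u'_f\in E$ be the unique solution of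
$$u_f+u'_f=N'(f),\qquad c_+u_f+c_-u'_f=N'(cf),\tag{3}$$
which exists because $c_--c_+=-4x\ne0$. By (2),
$$N'(c^2f)=(c_++c_-)(c_+u_f+c_-u_f')-c_+c_-(u_f+u_f')=c_+^2u_f+c_-^2u_f'.$$
So the pair $(c_+u_f,\,c_-u'_f)$ solves (3) for $cf$ in place of $f$. By uniqueness $u_{cf}=c_+u_f=\delta(c)u_f$ and $u'_{cf}=\delta^{-1}(c)u'_f$.

**Step 3: pass from powers of $c$ to all of $K$.** The maps $f\mapsto u_f,u'_f$ are $F$-linear, so $u_{qf}=\delta(q)u_f$ for every $q\in F[c]$. For $f=q/r$ with $q,r\in F[c]$, $r\ne0$, this gives $\delta(r)u_f=u_{rf}=u_q=\delta(q)u_1$. So $u_f=u\,\delta(f)$ with $u:=u_1$. In the same way $u'_f=u'\,\delta^{-1}(f)$ with $u'=u_1'$.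

**Step 4: the symmetry.** Apply $s$ to (3). The right-hand sides lie in $K$ and are fixed, and $s$ exchanges $c_+$ and $c_-$. So $(s(u'_f),s(u_f))$ also solves (3), and by uniqueness $u'_f=s(u_f)$. For $f=1$ this is $u'=s(u)$. Now $N(f)=u_f+u'_f+Cf$ is (1). $\square$

Formula (1) also defines an operator on $E$. It commutes with $s$, since $s(u\,\delta(f))=u'\,\delta^{-1}(sf)$, so it preserves $K=E^s$, where it equals $N$. Hence compositions of $N$ and $c$ may be computed in $E*\langle\delta\rangle$. We may also compare coefficients: the restrictions $\delta^j|_K$ are distinct, since $\delta^j(c)=(x+j)^2-\frac14$, so by Dedekind's lemma a sum $\sum e_j\delta^j$ with $e_j\in E$ that vanishes on $K$ has all $e_j=0$.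

## 6. The product $P$, and why the $\mathfrak{so}_3$ trick stops here

For $\mathfrak{so}_3$ the relations fixed only the product of two opposite coefficients. Let us compute the analogous product
$$P:=u\,\delta(u'),\qquad\text{and}\qquad P':=u'\,\delta^{-1}(u).$$
Put $t=x+\frac12$, so that $c=x^2-\frac14=t(t-1)$ and $E=F(t)$.

**Lemma 3.** With $Q(t)=t^4-\sigma t^2+\pi^2$,
$$P=-\frac{Q(t)\,(t^2-m^2)}{t^2(4t^2-1)}.\tag{4}$$

*Proof.* **Step 1: the $\delta^0$-coefficients.** From (1), the $\delta^0$-coefficient of $N$ is $C$, that of $N^2$ is $P+P'+C^2$, and that of $NcN$ is $c_+P+c_-P'+cC^2$. Moreover $D=[N,c]=u(c_+-c)\delta+u'(c_--c)\delta^{-1}=u(2x+1)\delta+u'(1-2x)\delta^{-1}$. Since $\delta(1-2x)=-(2x+1)$ and $\delta^{-1}(2x+1)=2x-1$, the $\delta^0$-coefficient of $D^2$ is $-(2x+1)^2P-(2x-1)^2P'$.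

**Step 2: (R2).** We have $[N,[N,c]]=N^2c-2NcN+cN^2$, whose $\delta^0$-coefficient is $2(c-c_+)P+2(c-c_-)P'=-2(1+2x)P-2(1-2x)P'$. The right side of (R2) has $\delta^0$-coefficient $4c+2(P+P'+C^2)-2m^2-2(\sigma-1)$. Collecting and halving,
$$-(2x+2)P+(2x-2)P'=\frac{m^2\pi^2}{c^2}+2c-m^2-\sigma+1.\tag{5}$$

**Step 3: (R3).** Use $\frac14(2x\pm1)^2=c+\frac12\pm x$. Bringing $P+P'$ from the right of (R3) to the left, the coefficient of $P$ is $c+(c+\frac12+x)-1=2c-\frac12+x=2x^2+x-1=(2x-1)(x+1)$, and that of $P'$ is $2x^2-x-1=(2x+1)(x-1)$. The terms with $C$ give $2m\pi C+C^2-cC^2=m^2\pi^2\big(\frac1c+\frac1{c^2}\big)$. So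
$$(2x-1)(x+1)P+(2x+1)(x-1)P'=-c^2+(\sigma-1+m^2)c-\pi^2-m^2\sigma+\frac{m^2\pi^2(c+1)}{c^2}.\tag{6}$$

**Step 4: eliminate $P'$.** Form (6) minus $t$ times (5). As $t(2x-2)=(2x+1)(x-1)$, the $P'$ terms cancel. The coefficient of $P$ becomes $(x+1)\big((2x-1)+(2x+1)\big)=4x(x+1)=4t^2-1$. The right side becomes
$$-c^2-2tc+(\sigma-1+m^2)(c+t)-\pi^2-m^2\sigma+m^2\pi^2\,\frac{c+1-t}{c^2}.$$
Here $c+t=t^2$, $\ c^2+2tc=(c+t)^2-t^2=t^4-t^2$, and $\frac{c+1-t}{c^2}=\frac{(t-1)^2}{t^2(t-1)^2}=\frac1{t^2}$. So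
$$(4t^2-1)P=-t^4+(\sigma+m^2)t^2-\pi^2-m^2\sigma+\frac{m^2\pi^2}{t^2}=-\frac{(t^4-\sigma t^2+\pi^2)(t^2-m^2)}{t^2}.\qquad\square$$

**Check on finite-dimensional modules.** On the irreducible $\mathfrak{so}_4$-module with $A$-spin $j_1$ and $B$-spin $j_2$ we have $a=j_1(j_1+1)$, $b=j_2(j_2+1)$, so $4a+1=(2j_1+1)^2$, $4b+1=(2j_2+1)^2$. Then $\sigma=\frac12\big((2j_1+1)^2+(2j_2+1)^2\big)=(j_1+j_2+1)^2+(j_1-j_2)^2$ and $\pi=\frac14\big((2j_1+1)^2-(2j_2+1)^2\big)=(j_1-j_2)(j_1+j_2+1)$, so
$$Q(t)=\big(t^2-(j_1+j_2+1)^2\big)\big(t^2-(j_1-j_2)^2\big).$$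
On the part where $c=l(l+1)$ we take $x=l+\frac12$, $t=l+1$, and $P$ belongs to a step between $l$ and $l+1$ and back. Its numerator vanishes at $l=j_1+j_2$, at $l+1=|j_1-j_2|$ and at $l+1=|m|$, just where the decomposition into $\mathfrak{so}_3$-modules and weights must stop. Note that here $4a+1$ and $4b+1$ are squares of *numbers*. As polynomials they are not squares, and no single finite-dimensional module shows this.

**The first attempt.** Following Section 2, one would put the whole product into one coefficient: $u=P$, $u'=1$. Then $u\,\delta(u')=P$, as wanted. But Lemma 2 insists on $u'=s(u)$, and $s(P)\ne1$. If we keep $u=P$ and let $u'=s(P)$, then $u\,\delta(u')=P\cdot(\delta s)(P)$. Now $\delta s$ sends $x\mapsto-x-1$, that is, $t\mapsto-t$, and $P$ is even in $t$. So this product is $P^2$ instead of $P$. The freedom to distribute $P$ is gone: opposite coefficients are mirror images.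

## 7. A norm equation over $F(t)$

We now use the constraint instead of fighting it. Since $\delta s(t)=-t$ and $\delta(u')=\delta s(u)$, the definition of $P$ reads
$$u(t)\,u(-t)=P(t)\qquad\text{in }F(t).\tag{7}$$
So $P$ must be a norm for the quadratic extension $F(t)/F(t^2)$. That is a genuine restriction. As a toy case, consider $u(t)u(-t)=t^2-v$ with $0\ne v\in F$. If $v$ is not a square in $F$, then $t^2-v$ is irreducible and invariant under $t\mapsto-t$; it divides $u(t)$ and $u(-t)$ to the same order, so it divides the left side to even order, and there is no solution. If $v=z^2$ with $z\in F$, then $u=i(t-z)$ is a solution, because $i^2(t-z)(-t-z)=(t-z)(t+z)$. The same argument, applied to $Q$, gives the key result.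

**Proposition 4.** Let $F\supseteq\mathbb C$ be a field and let $m,a,b\in F$ be algebraically independent over $\mathbb C$. Let $K=F(c)$ with $c$ transcendental over $F$, and put $\pi=a-b$, $\sigma=2(a+b)+1$. Suppose an $F$-linear operator $N:K\to K$ satisfies (R1)–(R3), where $m,a,b,c$ act by multiplication. Then $4a+1$ or $4b+1$ is a square in $F$.

*Proof.* Lemmas 2 and 3 give $u\in F(t)$ with (7) and (4).

**Step 1: each irreducible factor of $Q$ divides $P$ exactly once.** As a quadratic in $t^2$, $Q$ has discriminant $\sigma^2-4\pi^2=(4a+1)(4b+1)\ne0$, and $Q(0)=\pi^2\ne0$. So it has two distinct nonzero roots in $t^2$, hence four distinct roots in $t$, and $Q$ is squarefree. It is coprime to $t$ since $Q(0)\ne0$. It is coprime to $4t^2-1$ since $Q(\pm\frac12)=\frac1{16}-\frac\sigma4+\pi^2$ is a nonzero polynomial in $a,b$ (at $a=b=0$ it is $-\frac3{16}$). It is coprime to $t^2-m^2$ since the roots of $Q$ are algebraic over $\mathbb C(a,b)$ while $\pm m$ is not. So $v_g(P)=1$ for each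 monic irreducible factor $g$ of $Q$ in $F[t]$, where $v_g$ is the $g$-adic valuation.

**Step 2: no irreducible factor is its own mirror image.** For monic $g$ put $\hat g(t)=(-1)^{\deg g}g(-t)$, again monic. If $\hat g=g$ for some irreducible factor $g$ of $Q$, then the automorphism $t\mapsto-t$ preserves $v_g$, so $v_g(u(-t))=v_g(u(t))$, and by (7) $v_g(P)=2v_g(u)$ is even. This contradicts Step 1. So $\hat g\ne g$ always.

**Step 3: factor $Q$.** As $Q$ is even, $\hat g$ is a factor of $Q$ whenever $g$ is. So the monic irreducible factors of the squarefree polynomial $Q$ fall into pairs $\{g,\hat g\}$. Let $h$ be the product of one factor from each pair. Then $Q=h\hat h$, so $\deg h=2$ and $\hat h(t)=h(-t)$: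
$$Q(t)=h(t)h(-t),\qquad h=t^2+\alpha t+\beta,\quad\alpha,\beta\in F.$$
Now $h(t)h(-t)=(t^2+\beta)^2-\alpha^2t^2=t^4+(2\beta-\alpha^2)t^2+\beta^2$. Comparison with $Q$ gives $\beta=\pm\pi$ and $\alpha^2=\sigma+2\beta\in\{4a+1,\,4b+1\}$. $\square$

One can see the two alternatives in the roots. Let $p^2=4a+1$ and $q^2=4b+1$ in an algebraic closure of $F$. Then $t^2+pt+\pi$ has discriminant $p^2-4\pi=q^2$, so the roots of $Q$ are the four numbers $\frac12(\pm p\pm q)$. A polynomial $h$ as above selects one root from each pair $\pm r$, so the two selected roots have sum $\pm p$ or $\pm q$. That sum is $-\alpha$ and lies in $F$.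

## 8. $\Gamma$ is a polynomial ring

To apply Proposition 4 we must know that $\operatorname{Frac}\Gamma$ has the form $F(c)$ with $4a+1$ and $4b+1$ not squares in $F$.

**Lemma 5.** The multiplication map $\bigotimes_{k=2}^nZ_k\to\Gamma$ is an isomorphism. Each $Z_k$ is a polynomial ring in $\lfloor k/2\rfloor$ variables.

*Proof.* The second claim is trivial for $k=2$. For $k\ge3$ it is Harish-Chandra's isomorphism $Z_k\cong S(\mathfrak h_k)^{W_k}$ ($\mathfrak h_k$ a Cartan subalgebra, $W_k$ the Weyl group) together with Chevalley's theorem. The map is surjective by the definition of $\Gamma$ and since the $Z_k$ commute.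

For injectivity, let $f\in\bigotimes Z_k$ map to $0$. Via Harish-Chandra, regard $f$ as a polynomial function on $\prod_k\mathfrak h_k^*$, with $z\in Z_k$ acting on the irreducible module $V_\lambda$ of highest weight $\lambda$ by its value at $\lambda+\rho_k$. Let $(\lambda^{(2)},\dots,\lambda^{(n)})$ be dominant weights with integer coordinates such that $V_{\lambda^{(k)}}$ occurs in $V_{\lambda^{(k+1)}}|_{\mathfrak{so}_k}$ for all $k<n$. Choosing copies from the top down, we get a nested chain $V_{\lambda^{(2)}}\subset V_{\lambda^{(3)}}\subset\dots\subset V_{\lambda^{(n)}}$. On a nonzero vector of $V_{\lambda^{(2)}}$ every $Z_k$ acts by the scalars belonging to $\lambda^{(k)}$, and the image of $f$ acts by $0$, so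
$$f(\lambda^{(2)}+\rho_2,\dots,\lambda^{(n)}+\rho_n)=0.$$
By the classical branching rules (e.g. Goodman–Wallach, *Symmetry, Representations, and Invariants*, §8.1), with $\mu=\lambda^{(k)}$ and $\lambda=\lambda^{(k+1)}$ the condition is

* $\lambda_1\ge\mu_1\ge\lambda_2\ge\dots\ge\lambda_p\ge|\mu_p|$ for $\mathfrak{so}_{2p+1}\downarrow\mathfrak{so}_{2p}$;
* $\lambda_1\ge\mu_1\ge\dots\ge\mu_{p-1}\ge|\lambda_p|$ for $\mathfrak{so}_{2p}\downarrow\mathfrak{so}_{2p-1}$.

These inequalities can all be made strict: start with strictly decreasing positive $\lambda^{(n)}$ and choose each next row strictly between the entries of the previous one, with positive entries. So they define a rational polyhedral cone with nonempty interior. Its lattice points are Zariski dense, and so are their translates by $(\rho_k)_k$. Hence $f=0$. $\square$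

## 9. Proof of Theorem A

Let $n\ge4$ and $K=\operatorname{Frac}\Gamma$. Suppose $U(\mathfrak{so}_n)$ acts on $K$ with $\Gamma$ acting by multiplication.

**Step 1: the field $F$.** Let $F\subset K$ be the subfield generated by all $Z_k$ with $k\ne3$. By Lemma 5, $K=F(c)$ with $c$ transcendental over $F$, and $F$ is the rational function field over $\mathbb C$ in $m$, $a$, $b$ and polynomial generators of the $Z_k$, $5\le k\le n$.

**Step 2: $N$ is $F$-linear.** The element $N=iX_{34}$ commutes with $Z_2=\mathbb C[X_{12}]$, since the index sets are disjoint. It commutes with $Z_k$ for $k\ge4$, since $N\in\mathfrak{so}_4\subset\mathfrak{so}_k$. So the operator $N$ on $K$ commutes with multiplication by every $z\in Z_k$, $k\ne3$, hence with multiplication by every element of the ring these generate. If $z\ne0$ is in this ring, then $N(z^{-1}f)=z^{-1}\,zN(z^{-1}f)=z^{-1}N(f)$. So $N$ is $F$-linear.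

**Step 3: contradiction.** The relations (R1)–(R3) hold in $U(\mathfrak{so}_4)\subset U(\mathfrak{so}_n)$, and so for the operators on $K$, with $m,a,b,c\in\Gamma$ acting by multiplication. By Proposition 4, $4a+1$ or $4b+1$ is a square in $F$. But these are irreducible elements of a polynomial ring with fraction field $F$; they have valuation $1$ at themselves and cannot be squares. This proves the first statement.

**Step 4: realizations.** If $\varphi:U(\mathfrak{so}_n)\to(L*\mathcal M)^G$ restricts to an isomorphism $\Gamma\to\Gamma'$, then Lemma 1 gives a module structure on $\operatorname{Frac}\Gamma$ with $\Gamma$ acting by multiplication, which was just excluded. $\square$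

## 10. One square root is exactly what is missing

Proposition 4 produces a square root of $4a+1$ or $4b+1$. We now show that for $n=4$ this is the only obstruction, by writing down the operators.

**Theorem C.** (i) Let $E_0\supseteq\mathbb C(a,b)$ be a field and $K_0=E_0(m,c)=\operatorname{Frac}(E_0\otimes_{\mathbb C[a,b]}\Gamma)$, where $\Gamma\subset U(\mathfrak{so}_4)$. Then $E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)$ has a module structure on $K_0$ extending multiplication by $E_0[m,c]$ if and only if $4a+1$ or $4b+1$ is a square in $E_0$.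

(ii) Let $n\ge5$ and let $E_0\supseteq\operatorname{Frac}Z_n$ be a field. Then $E_0\otimes_{Z_n}U(\mathfrak{so}_n)$ has no module structure on $\operatorname{Frac}(E_0\otimes_{Z_n}\Gamma)$ extending multiplication.

*Proof of (ii).* By Lemma 5, $E_0\otimes_{Z_n}\Gamma=E_0\otimes_{\mathbb C}(Z_2\otimes\dots\otimes Z_{n-1})$ is a polynomial ring over $E_0$. Let $F$ be the rational function field over $E_0$ in $m$, $a$, $b$ and generators of $Z_k$, $5\le k<n$; the fraction field is $F(c)$. As in Section 9, $N$ acts $F$-linearly (it commutes with $E_0$ as well), and Proposition 4 makes $4a+1$ or $4b+1$ a square in $F$. They are irreducible in a polynomial ring over $E_0$ with fraction field $F$, a contradiction.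

*Proof of "only if" in (i).* Apply Proposition 4 with $F=E_0(m)$, $K=K_0=F(c)$: $m,a,b$ are algebraically independent over $\mathbb C$, and $N$ commutes with $E_0$ and $m$. So $4a+1$ or $4b+1$ is a square in $E_0(m)$. As $E_0$ is algebraically closed in $E_0(m)$, it is a square in $E_0$.

*Proof of "if" in (i).* If $\alpha^2=4a+1=\sigma+2\pi$ with $\alpha\in E_0$, put $h=t^2+\alpha t+\pi$. If $\alpha^2=4b+1=\sigma-2\pi$, put $h=t^2+\alpha t-\pi$. In both cases $h(t)h(-t)=t^4-\sigma t^2+\pi^2=Q(t)$.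

**Step 1: the operators $S$ and $T$.** We solve (7). Formula (4) contains the factor $-(t^2-m^2)=(t+m)(-t+m)$, so $t+m$ should be a factor of $u$, and then $N$ is of the form $S+mT$ with $S,T$ free of $m$. Let $L=E_0(m,x)$, $c=x^2-\frac14$, $t=x+\frac12$, with $E_0$-automorphisms $s:x\mapsto-x$ and $\delta:x\mapsto x+1$, both fixing $m$, and $\varepsilon:m\mapsto m-1$, fixing $x$. Let $\mathcal M=\langle\delta,\varepsilon\rangle\cong\mathbb Z^2$ and $G=\{1,s\}$. It normalizes $\mathcal M$, as $s\delta s=\delta^{-1}$ and $s\varepsilon s=\varepsilon$. Then $L^G=K_0$ and $s(t)=1-t$. Put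
$$u_0=\frac{h(t)}{t(2t+1)},\quad u_0'=s(u_0),\quad T=u_0\delta+u_0'\delta^{-1}+\frac\pi c,\quad S=u_0t\,\delta+u_0'(1-t)\,\delta^{-1}.$$
$S$ and $T$ are $s$-invariant, and they commute with $m$ and $\varepsilon$. Put
$$p_0:=u_0\,\delta(u_0')=u_0(t)u_0(-t)=\frac{h(t)h(-t)}{t(2t+1)\cdot t(2t-1)}=\frac{Q(t)}{t^2(4t^2-1)},$$
$$p_0':=u_0'\,\delta^{-1}(u_0)=\delta^{-1}(p_0)=\frac{Q(t-1)}{(t-1)^2(2t-3)(2t-1)},$$
using $4(t-1)^2-1=(2t-3)(2t-1)$.

**Step 2: three identities.** We claim
$$\text{(a)}\ [c,T]=-2S,\qquad\text{(b)}\ [c,S]+Tc+cT=2\pi,\qquad\text{(c)}\ [S,T]+T^2=1.$$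
All expressions are $s$-invariant, and $s$ sends the $\delta^j$-coefficient to the $\delta^{-j}$-coefficient, so it is enough to compare coefficients for $j\ge0$. Recall $c=t(t-1)$, $\delta(c)=t(t+1)$, $\delta(c)-c=2t$.

For (a): the $\delta$-coefficient is $u_0(c-\delta(c))=-2tu_0$, and the $\delta^0$-coefficient is $0$. For (b): the $\delta$-coefficient is $u_0\big(-2t^2+t(t+1)+t(t-1)\big)=0$, and the $\delta^0$-coefficient is $2c\cdot\frac\pi c=2\pi$. For (c): the $\delta^2$-coefficient is $u_0\,\delta(u_0)\big(t-(t+1)+1\big)=0$. The $\delta$-coefficients of $ST$, $TS$, $T^2$ are $u_0t\frac{\pi}{\delta(c)}$, $u_0t\frac\pi c$, $u_0\big(\frac\pi{\delta(c)}+\frac\pi c\big)$, which combine to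
$$u_0\pi\Big(\frac{t+1}{t(t+1)}-\frac{t-1}{t(t-1)}\Big)=0.$$
The $\delta^0$-coefficient of $ST$ is $tp_0+(1-t)p_0'$. That of $TS$ is $-tp_0+(t-1)p_0'$, since $\delta(1-t)=-t$ and $\delta^{-1}(t)=t-1$. So the $\delta^0$-coefficient of $[S,T]+T^2$ is
$$(2t+1)p_0+(3-2t)p_0'+\frac{\pi^2}{c^2}=\frac1{2t-1}\Big(\frac{Q(t)}{t^2}-\frac{Q(t-1)}{(t-1)^2}\Big)+\frac{\pi^2}{c^2}.$$
Since $Q(t)/t^2=t^2-\sigma+\pi^2/t^2$, the bracket is $(2t-1)+\pi^2\frac{(t-1)^2-t^2}{c^2}=(2t-1)\big(1-\frac{\pi^2}{c^2}\big)$, and the total is $1$.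

**Step 3: define the map, and check the brackets of $J$ with $N$.** In $(L*\mathcal M)^G$ put
$$J_3=m,\quad J_+=\varepsilon,\quad J_-=g\,\varepsilon^{-1}\ (g=c-m^2-m),\quad N=S+mT,\quad N_+:=-[J_+,N],\quad N_-:=[J_-,N].$$
In $\mathfrak{so}_4$, with $N_\pm=N_1\pm iN_2$ and $N=N_3$, the brackets are
$$[J_3,N]=0,\quad[J_3,N_\pm]=\pm N_\pm,\quad[J_\pm,N_\pm]=0,\quad[J_+,N]=-N_+,\quad[J_-,N]=N_-,$$
$$[J_+,N_-]=2N,\quad[J_-,N_+]=-2N,\qquad[N,N_+]=J_+,\quad[N_+,N_-]=2J_3,\quad[N,N_-]=-J_-,$$
together with the $\mathfrak{so}_3$ relations. We verify that our elements satisfy them. The $\mathfrak{so}_3$ relations and $J_-J_++m^2+m=c$ hold by the computation of Section 2. $[J_3,N]=0$ since $S,T$ commute with $m$.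

As $\varepsilon N=(N-T)\varepsilon$, we get $N_+=T\varepsilon$, so $[J_3,N_+]=N_+$ and $[J_+,N_+]=0$. As $\varepsilon^{-1}N=(N+T)\varepsilon^{-1}$ and $[g,N]=[c,N]$, we get $N_-=([c,N]+gT)\varepsilon^{-1}$. By (a) and (b), $[c,N]=[c,S]+m[c,T]=2\pi-Tc-cT-2mS$, so
$$N_-=V(m)\,\varepsilon^{-1},\qquad V(m)=2\pi-Tc-2mS-(m^2+m)T.$$
$V$ commutes with $m$, so $[J_3,N_-]=-N_-$. Then
$$[J_+,N_-]=V(m-1)-V(m)=2S+2mT=2N.$$
By the Jacobi identity, $[J_-,[J_+,N]]=[[J_-,J_+],N]+[J_+,[J_-,N]]=-2[J_3,N]+2N=2N$, so $[J_-,N_+]=-2N$.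

It remains to see that $[J_-,N_-]=0$. Put $\mu=m(m+1)$, $\nu=(m+1)(m+2)$, so $\nu-\mu=2(m+1)$. The coefficient of $\varepsilon^{-2}$ is $(c-\mu)V(m+1)-V(m)(c-\nu)$, where $V(m+1)=2\pi-Tc-2(m+1)S-\nu T$. Expanding, the terms $2\pi c$ and $\mu\nu T$ cancel, and $2(m+1)\mu-2m\nu=-2\mu$, so it equals
$$2\pi(\nu-\mu)-[c,T]c-2(m+1)cS+2mSc-2\mu S+(2\mu-\nu)Tc-\nu cT.$$
By (a), $-[c,T]c=2Sc$, so the terms with $cS$ and $Sc$ together are $-2(m+1)[c,S]=-(\nu-\mu)[c,S]$. By (b), $(\nu-\mu)(2\pi-[c,S])=(\nu-\mu)(Tc+cT)$. What remains is $\mu(Tc-cT)-2\mu S=-\mu[c,T]-2\mu S$, which is $0$ by (a).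

**Step 4: the brackets among the $N$'s.** By (c),
$$[N,N_+]=\big(NT-T(N-T)\big)\varepsilon=\big([S,T]+T^2\big)\varepsilon=\varepsilon=J_+.$$
Apply $[J_-,\,\cdot\,]$ to this: $[N_-,N_+]+[N,-2N]=[J_-,J_+]=-2J_3$, so $[N_+,N_-]=2J_3$. Apply $[J_-,\,\cdot\,]$ again: $[-2N,N_-]+[N_+,0]=2[J_-,J_3]=2J_-$, so $[N,N_-]=-J_-$. All relations hold, and we have a homomorphism $\varphi:U(\mathfrak{so}_4)\to(L*\mathcal M)^G$ with $J_3\mapsto m$ and $\sum J_j^2\mapsto c$.

**Step 5: the Casimirs go where they should.** We need $\varphi(a)=a$ and $\varphi(b)=b$ to extend $\varphi$ to $E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)$. The image of a central element commutes with $m$ and $c$. Since $\delta^j\varepsilon^k$ fixes both $m$ and $c$ only for $j=k=0$, the image lies in $L$.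

First, $\sum J_jN_j=J_3N_3+\frac12(J_+N_-+J_-N_+)$. Here $J_+N_-\mapsto V(m-1)=2\pi-Tc-2(m-1)S-(m^2-m)T$ and $J_-N_+\mapsto gT=cT-(m^2+m)T$. The sum of the two is, by (a), $2\pi+[c,T]+2S-2mS-2m^2T=2\pi-2mN$. So $\sum J_jN_j\mapsto mN+\pi-mN=\pi$.

Second, $N_-N_+=N_1^2+N_2^2+i[N_1,N_2]=N_1^2+N_2^2-J_3$, so $\sum N_j^2=N^2+J_3+N_-N_+\mapsto N^2+m+VT$. Expanding,
$$N^2+m+VT=S^2+2\pi T-TcT+m\big(1-[S,T]-T^2\big)=S^2+2\pi T-TcT,$$
by (c). So $\sum(J_j^2+N_j^2)\mapsto c+S^2+2\pi T-TcT$. This lies in $L$, so it equals its $\delta^0$-coefficient. That of $S^2$ is $-t^2p_0-(t-1)^2p_0'$; that of $TcT$ is $t(t+1)p_0+(t-1)(t-2)p_0'+\frac{\pi^2}c$; that of $2\pi T$ is $\frac{2\pi^2}c$. In total we get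
$$-t(2t+1)p_0-(t-1)(2t-3)p_0'+\frac{\pi^2}c+c.$$
Now $t(2t+1)p_0=\frac{Q(t)}{t(2t-1)}$ and $(t-1)(2t-3)p_0'=\frac{Q(t-1)}{(t-1)(2t-1)}$, with $Q(t)/t=t^3-\sigma t+\pi^2/t$. Their sum is
$$\frac1{2t-1}\Big[t^3+(t-1)^3-\sigma(2t-1)+\frac{\pi^2(2t-1)}{t(t-1)}\Big]=(c+1)-\sigma+\frac{\pi^2}c,$$
since $t^3+(t-1)^3=(2t-1)(t^2-t+1)=(2t-1)(c+1)$. So $\sum(J_j^2+N_j^2)\mapsto\sigma-1$.

Hence $a-b\mapsto a-b$ and $2(a+b)\mapsto2(a+b)$, so $a\mapsto a$ and $b\mapsto b$. As $E_0$ is central in $(L*\mathcal M)^G$, $\varphi$ extends to $E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)$. By Lemma 1, $(L*\mathcal M)^G$ acts on $L^G=K_0$, with $E_0[m,c]$ acting by multiplication. $\square$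

**Remark (without the symmetry there is no obstruction).** Take $E_0=\mathbb C(\alpha,b)$ with $\alpha^2=4a+1$. For nonzero $v\in E_0(x)$ there is an automorphism of $L*\mathcal M$ that is the identity on $L$ and sends $\delta\mapsto v\delta$, $\varepsilon\mapsto\varepsilon$; it exists since $\varepsilon(v)=v$, so that $v\delta$ and $\varepsilon$ commute. It sends $\delta^{-1}\mapsto\delta^{-1}(v)^{-1}\delta^{-1}$. With $v=\delta(u_0')$ it turns $T$ into $p_0\,\delta+\delta^{-1}+\frac\pi c$ and $S$ into $p_0t\,\delta+(1-t)\delta^{-1}$, in which $\alpha$ no longer occurs. So there is a homomorphism $U(\mathfrak{so}_4)\to\mathbb C(a,b,m,x)*\mathcal M$ that is the identity on $\Gamma$: it is the first attempt of Section 6. What it lacks is precisely $G$-invariance.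

## 11. Adjoining $\sqrt{4a+1}$ repairs the case $n=4$

**Theorem D.** Let $\tilde U=U(\mathfrak{so}_4)\otimes_{\mathbb C[a]}\mathbb C[\alpha]$ with $\alpha^2=4a+1$, and $\tilde\Gamma=\Gamma\otimes_{\mathbb C[a]}\mathbb C[\alpha]=\mathbb C[m,c,b,\alpha]$. Then $\tilde U$ is realizable as a Galois order over $\tilde\Gamma$.

*Proof.* **Step 1: the data.** Use Section 10 with $E_0=\mathbb C(\alpha,b)$, which contains $\mathbb C(a,b)$, and $h=t^2+\alpha t+\pi$. So $L=\mathbb C(\alpha,b,m,x)$, $G=\{1,s\}$, $\mathcal M=\langle\delta,\varepsilon\rangle$, and $K=L^G=\mathbb C(\alpha,b,m,c)=\operatorname{Frac}\tilde\Gamma$. The polynomial ring $\tilde\Gamma$ is an integrally closed noetherian domain. $\mathcal M$ is $G$-stable. It is separating, since $\delta^j\varepsilon^k$ sends $m\mapsto m-k$ and $c\mapsto(x+j)^2-\frac14$, from which $j$ and $k$ can be read off. We get $\varphi:\tilde U\to(L*\mathcal M)^G$, the identity on $\tilde\Gamma$. We write $u=u_0(t+m)$ for the $\delta$-coefficient of $\varphi(N)=S+mT$.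 Then $N^q$ is supported on $\delta^j$ with $|j|\le q$, and its $\delta^q$-coefficient is
$$u_{(q)}:=u\,\delta(u)\cdots\delta^{q-1}(u)\ne0.$$

**Step 2: injectivity, by counting dimensions.** Since $\mathbb C[\alpha]$ is free over $\mathbb C[a]$ with basis $1,\alpha$, we have $\tilde U=U\oplus U\alpha$ with $U=U(\mathfrak{so}_4)$. Let $U_{\le d}$ be the PBW filtration and $\tilde U_{\le d}=U_{\le d}\oplus U_{\le d-1}\alpha$. This is multiplicative, as $\alpha^2=4a+1\in U_{\le2}$. The associated graded ring is $S(\mathfrak{so}_4)[\bar\alpha]/(\bar\alpha^2-4\bar a)$ with $\bar a=A_1^2+A_2^2+A_3^2$. The nondegenerate quadratic form $\bar a$ in three variables is irreducible, so $4\bar a$ is not a square in $\operatorname{Frac}S(\mathfrak{so}_4)$, and the graded ring is a domain. Hence $\tilde U$ is a domain in which degrees add. Also $\dim\tilde U_{\le d}=\binom{d+6}6+\binom{d+5}6=:\chi(d)$, a polynomial of degree $6$ in $d$.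

Suppose $0\ne y\in\ker\varphi$ has degree $e$. For $d\ge e$, $\tilde U_{\le d-e}\,y\subset\ker\varphi\cap\tilde U_{\le d}$ has dimension $\chi(d-e)$. So $\dim\varphi(\tilde U_{\le d})\le\chi(d)-\chi(d-e)$, which is at most a constant times $d^5$ for large $d$.

On the other hand, $\varphi(J_+^pN^q)=\varepsilon^pN^q$ is supported on $\delta^j\varepsilon^p$ with $|j|\le q$, with coefficient $\varepsilon^p(u_{(q)})\ne0$ at $\delta^q\varepsilon^p$. By triangularity, these elements for $p,q\ge0$ are left $K$-independent. As $m,c,b,\alpha\in K$ are algebraically independent, the elements $m^{k_1}c^{k_2}b^{k_3}\alpha^{k_4}J_+^pN^q$ have images that are linearly independent over $\mathbb C$. Their degrees are at most $k_1+2k_2+2k_3+k_4+p+q$, so all those with every exponent $\le d/8$ lie in $\tilde U_{\le d}$. There are at least $(d/8)^6$ of them, a contradiction for large $d$. So $\varphi$ is injective.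

**Step 3: Galois ring, left side.** $\tilde U$ is generated over $\tilde\Gamma$ by $J_+,J_-,N$, since $N_\pm=\mp[J_\pm,N]$. Let $R=(L*\langle\delta\rangle)^G$. As $s\varepsilon s=\varepsilon$, we have $(L*\mathcal M)^G=\bigoplus_{k\in\mathbb Z}R\,\varepsilon^k$. Let $R_{\le r}$ be the elements of $R$ supported on $|j|\le r$. An invariant element of $R_{\le r}$ is determined modulo $R_{\le r-1}$ by its $\delta^r$-coefficient, which lies in $L$ if $r\ge1$ and in $K$ if $r=0$.

For $r\ge1$, $N^r$ and $N^rc$ have $\delta^r$-coefficients $u_{(r)}$ and $u_{(r)}\delta^r(c)$. Since $\delta^r(c)=x^2+2rx+r^2-\frac14\notin K$ and $[L:K]=2$, these form a $K$-basis of $L$. By induction on $r$, starting from $R_{\le0}=K$, $R$ is the left $K$-span of all $N^r,N^rc$. Next, $J_+^k=\varepsilon^k$ and $J_-^k=g_{(k)}\varepsilon^{-k}$ with $g_{(k)}=g\,\varepsilon^{-1}(g)\cdots\varepsilon^{-(k-1)}(g)\in K^\times$. Since $g_{(k)}$ is invertible in $K\subset R$, $RJ_-^k=R\,g_{(k)}\varepsilon^{-k}=R\,\varepsilon^{-k}$.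 So the elements $N^rJ_\pm^k$, $N^rcJ_\pm^k$ span $(L*\mathcal M)^G$ over $K$ from the left, and $K\varphi(\tilde U)=(L*\mathcal M)^G$.

**Step 4: Galois ring, right side.** Right multiplication by $f\in K$ multiplies a $\delta^r$-coefficient by $\delta^r(f)$. For $r\ge1$, $N^r$ and $cN^r$ have $\delta^r$-coefficients $u_{(r)}$ and $c\,u_{(r)}$. These form a basis of $L$ over $\delta^r(K)$, because $[L:\delta^r(K)]=2$ and $c\notin\delta^r(K)$, as $\delta^{-r}(c)\notin K$. By induction $R$ is the right $K$-span of all $N^r,cN^r$. Conjugation by $\varepsilon$ preserves $R$, so $J_+^kR=\varepsilon^kR=R\,\varepsilon^k$ and $J_-^kR=g_{(k)}R\,\varepsilon^{-k}=R\,\varepsilon^{-k}$. So the elements $J_\pm^kN^r$, $J_\pm^kcN^r$ span from the right, and $\varphi(\tilde U)K=(L*\mathcal M)^G$.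

**Step 5: $\tilde U$ is free over $\tilde\Gamma$ on both sides.** In $S(\mathfrak{so}_4)=\mathbb C[A_j,B_j]$ the symbols of $m,c,a,b$ are $A_3+B_3$, $(A+B)\cdot(A+B)$, $A\cdot A$, $B\cdot B$, of degrees $1,2,2,2$. At a common zero, $A\cdot A=B\cdot B=A\cdot B=0$, so $A,B\in\mathbb C^3$ span a totally isotropic subspace. Such subspaces of $\mathbb C^3$ have dimension at most $1$. So $A$ and $B$ lie on one isotropic line $\mathbb Cz$, and $A_3+B_3=0$. Either $A+B=0$ with $A$ isotropic, a set of dimension $2$; or $z_3=0$, so $z_1^2+z_2^2=0$, which leaves two lines $\mathbb Cz$, each giving a set $\mathbb Cz\times\mathbb Cz$ of dimension $2$. So the zero set is a cone of dimension $2=6-4$.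

Choose two linear forms $\ell_1,\ell_2$ that cut this cone down to $\{0\}$. The four symbols and $\ell_1,\ell_2$ are then a homogeneous system of parameters of the Cohen–Macaulay ring $S(\mathfrak{so}_4)$. So $S(\mathfrak{so}_4)$ is a graded free module of finite rank over the polynomial ring in these six elements, and therefore graded free over the polynomial ring generated by the four symbols. Let $\bar e_k$ be a homogeneous basis, and lift $\bar e_k$ to $e_k\in U(\mathfrak{so}_4)$ of the same degree. The symbols of $m,c,a,b$ are algebraically independent, so the symbol of $\gamma\in\Gamma=\mathbb C[m,c,a,b]$ is its top homogeneous part, for the weights $1,2,2,2$, evaluated at the symbols. Spanning: the symbol of any element is a combination $\sum\bar\gamma_k\bar e_k$ with homogeneous $\bar\gamma_k$; lift it, subtract, and induct on the degree. Independence: a nontrivial relation $\sum\gamma_ke_k=0$ would give, in top degree, a nontrivial relation among the $\bar e_k$. As the graded ring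 is commutative, the same argument works with $\Gamma$ on the right. So $U(\mathfrak{so}_4)$ is free as a left and as a right $\Gamma$-module, and $\tilde U=\tilde\Gamma\otimes_\Gamma U(\mathfrak{so}_4)$ is free over $\tilde\Gamma$ on the left; likewise on the right.

**Step 6: Galois order.** By Step 2, $\varphi(\tilde U)$ has a left $\tilde\Gamma$-basis $\{e_k\}$. The $e_k$ are left $K$-independent in $(L*\mathcal M)^G$: multiply a relation from the left by a common denominator in $\tilde\Gamma$. Let $W$ be a finite-dimensional left $K$-subspace. Then $K(W\cap\varphi(\tilde U))\subset W$ is spanned over $K$ by finitely many elements of $W\cap\varphi(\tilde U)$, and these involve only the $e_k$ with $k$ in a finite set $I$. Any $y\in W\cap\varphi(\tilde U)$ lies in $\bigoplus_{k\in I}Ke_k$. It also has an expansion with coefficients in $\tilde\Gamma$, and by $K$-independence the two agree. So $W\cap\varphi(\tilde U)\subset\bigoplus_{k\in I}\tilde\Gamma e_k$, a finitely generated module over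 the noetherian ring $\tilde\Gamma$; hence $W\cap\varphi(\tilde U)$ is finitely generated. The right-hand case is the same with a right basis. $\square$
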